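\title{Existence and uniqueness of increasing solutions of a nonlocal Neumann problem with a quadratic nonlinearity}

\begin{abstract}
We consider increasing positive solutions $v$ of $d_2v_{xx}+v(a_2-b_2\tau/v-c_2v)=0$ on $(0,1)$ with Neumann conditions, where the constant $\tau>0$ is an unknown fixed by the constraint $\int_0^1 v^{-1}(a_1-b_1\tau/v-c_1v)\,dx=0$. Put $A=a_1/a_2$, $B=b_1/b_2$, $C=c_1/c_2$. We prove a conjecture stating that for $B<C\le 7B/3$ a solution exists exactly on an explicit interval of values of $d_2$ and is then unique. We also show that the problem has at most one solution for all $A$ and $d_2$ if and only if $B\le C\le 7B/3$. For fixed $d_2$ the solutions of the differential equation form one branch, and the proof shows that the value of $A$ required by the constraint increases strictly along it.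
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $a_1,b_1,c_1,a_2,b_2,c_2$ and $d_2$ be positive constants. We look for a function $v\in C^2([0,1])$ and a constant $\tau>0$ such that
\begin{equation}\label{eq:problem}
\begin{cases}
d_2v_{xx}+v\Big(a_2-b_2\dfrac{\tau}{v}-c_2v\Big)=0 & \text{in }(0,1),\\[2mm]
v_x(0)=v_x(1)=0,\qquad v>0\ \text{on }[0,1],\qquad v_x>0\ \text{in }(0,1),\\[2mm]
\displaystyle\int_0^1\frac1v\Big(a_1-b_1\frac{\tau}{v}-c_1v\Big)\,dx=0.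
\end{cases}
\end{equation}
The first two lines form a Neumann problem for an autonomous equation with a free parameter $\tau$, and the third line is one scalar equation that has to select $\tau$. The condition $v_x>0$ excludes the constant solutions, the reflections $v(1-x)$ and the solutions with several oscillations; without it one could not expect uniqueness. Throughout,
\[
A=\frac{a_1}{a_2},\quad B=\frac{b_1}{b_2},\quad C=\frac{c_1}{c_2},\quad D=\frac{\pi^2d_2}{a_2},\quad a=\frac AB,\quad r=\frac CB,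
\]
and
\[
A_0(D)=\tfrac12\big[(B+C)-(C-B)D\big].
\]

Two facts about \eqref{eq:problem} are known: if $B<C$ and $d_2$ is sufficiently small, the solution is unique for any given $A$; and if $C>7B/3$, there is an open set of values of $d_2$ for which there are at least two solutions. The following statement is Conjecture~2 of \cite{Yot}.

\medskip
\noindent\textbf{Conjecture.} \emph{Suppose that $B<C\le 7B/3$. Then \eqref{eq:problem} has a solution $(v,\tau)$ if and only if}
\begin{equation}\label{eq:conj}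
\max\Big\{0,\frac{B+C-2A}{C-B}\Big\}\frac{a_2}{\pi^2}<d_2<\frac{a_2}{\pi^2},
\end{equation}
\emph{and the solution is unique.}
\medskip

We prove the conjecture, together with the case $B=C$, and we show that the range $B\le C\le 7B/3$ is sharp for uniqueness. The proofs use neither of the two known facts.

\begin{theorem}\label{thm:main}
Let $B\le C\le\frac73B$. Then \eqref{eq:problem} has a solution if and only if
\begin{equation}\label{eq:cond}
D<1\quad\text{and}\quad A>A_0(D),
\end{equation}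
and the solution is then unique. For $B<C$, condition \eqref{eq:cond} is exactly \eqref{eq:conj}.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For all $B,C>0$, problem \eqref{eq:problem} has no solution if $D\ge1$, and has a solution if $D<1$ and $A>A_0(D)$. If $D\in(0,1)$ and
\begin{equation}\label{eq:turn}
48D^2<(r-1)(1-D)(13D-1),
\end{equation}
then there is an interval of values $A<A_0(D)$ for which \eqref{eq:problem} has at least two solutions. Some $D\in(0,1)$ satisfies \eqref{eq:turn} if and only if $r<1$ or $r>\frac73$. Hence \eqref{eq:problem} has at most one solution for all $A$ and $d_2$ if and only if $B\le C\le\frac73B$.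
\end{theorem}

Section~\ref{sec:small} explains where $A_0(D)$, \eqref{eq:turn} and $\frac73$ come from, by an expansion near the constant solutions. Section~\ref{sec:reduction} parametrizes, for fixed $d_2$, all increasing solutions of the differential equation by an energy $c\in(-1,1)$ and turns the constraint into an equation $a=\mathcal A(c)$. Sections~\ref{sec:period} and~\ref{sec:derivative} compute the derivative of $\mathcal A$ in closed form; its sign is that of an explicit quantity $\Omega_r$. Section~\ref{sec:proofs} deduces both theorems from Proposition~\ref{prop:main}, which says that $\Omega_r>0$ for $1\le r\le\frac73$, and Sections~\ref{sec:G} and~\ref{sec:positivity} prove that proposition.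

\section{Solutions of small amplitude}\label{sec:small}

Put $d=d_2/a_2$, so that $D=\pi^2d$, and $w=c_2v/a_2$, $\lambda=b_2c_2\tau/a_2^2$. Multiplying the differential equation by $c_2/a_2^2$ and dividing the constraint by $c_2B$, we see that \eqref{eq:problem} is equivalent to
\begin{equation}\label{eq:scaled}
\begin{cases}
dw''+w-w^2-\lambda=0,\qquad w'(0)=w'(1)=0,\\[1mm]
w>0\ \text{on }[0,1],\qquad w'>0\ \text{in }(0,1),\qquad\lambda>0,\\[1mm]
\displaystyle a\int_0^1\frac{dx}{w}=r+\lambda\int_0^1\frac{dx}{w^2}.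
\end{cases}
\end{equation}
Only $d$, $a$ and $r$ remain, and the differential equation contains only $d$. It is therefore natural to fix $d$, follow the increasing solutions $(w,\lambda)$ of the differential equation, and read the last line as a formula for the value of $a$ that each of them requires.

The rest of this section is a formal computation. It serves as orientation only; what we use of it is proved in Section~\ref{sec:proofs}.

A constant $w_0$ solves the differential equation with $\lambda_0=w_0(1-w_0)$. The linearized operator $d\,\partial_x^2+(1-2w_0)$ annihilates $\cos\pi x$, which is monotone on $[0,1]$, exactly when $1-2w_0=D$. So increasing solutions of small amplitude should lie near $w_0=\frac12(1-D)$, which is positive exactly when $D<1$. For this constant the constraint reads $a/w_0=r+(1-w_0)/w_0$, that is,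
\[
a=\alpha_0:=1+(r-1)w_0=\tfrac12\big[(1+r)-(r-1)D\big]=A_0(D)/B .
\]
Thus $A_0(D)$ is the value of $A$ at which the branch of increasing solutions leaves the constants. At the other end of the branch we shall find $\min w\to0$; there $\int w^{-2}$ outgrows $\int w^{-1}$ and the required $a$ tends to $+\infty$. If $a$ is strictly increasing along the branch, a solution exists exactly for $A>A_0(D)$ and is unique. This is the conjecture.

To see in which direction $a$ starts, expand
\[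
w=w_0-\varepsilon\cos\pi x+\varepsilon^2w_2+\varepsilon^3w_3+\cdots,\qquad \lambda=\lambda_0+\varepsilon^2\lambda_2+\cdots,\qquad a=\alpha_0+\varepsilon^2\alpha_2+\cdots;
\]
$\lambda$ and $a$ are even in $\varepsilon$ because of the reflection $x\mapsto1-x$. At order $\varepsilon^2$ we have $dw_2''+Dw_2=\lambda_2+\cos^2\pi x$, so
\[
w_2=\mu-\frac{\cos2\pi x}{6D},\qquad D\mu=\lambda_2+\tfrac12 .
\]
At order $\varepsilon^3$ we have $dw_3''+Dw_3=-2w_2\cos\pi x$, which is solvable only if $\int_0^1w_2\cos^2\pi x\,dx=\frac\mu2-\frac1{24D}=0$. Hence $\mu=\frac1{12D}$, $\lambda_2=-\frac5{12}$ and $\mu w_0=\frac{1-D}{24D}$. Expanding $w^{-1}$ and $w^{-2}$ to second order,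
\begin{align*}
\int_0^1\frac{dx}w&=\frac1{w_0}+\frac{\varepsilon^2}{w_0^3}\Big(\frac12-\mu w_0\Big)+\cdots=\frac1{w_0}+\frac{\varepsilon^2}{w_0^3}\,\frac{13D-1}{24D}+\cdots,\\
\int_0^1\frac{dx}{w^2}&=\frac1{w_0^2}+\frac{\varepsilon^2}{w_0^4}\Big(\frac32-2\mu w_0\Big)+\cdots=\frac1{w_0^2}+\frac{\varepsilon^2}{w_0^4}\,\frac{19D-1}{12D}+\cdots.
\end{align*}
The $\varepsilon^2$ terms of the constraint, multiplied by $48Dw_0^3$, give
\begin{align}
48Dw_0^2\,\alpha_2&=-20Dw_0+4(1-w_0)(19D-1)-2\alpha_0(13D-1)\nonumber\\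
&=48D^2-(r-1)(1-D)(13D-1).\label{eq:formal}
\end{align}
So $a$ starts downward exactly under condition \eqref{eq:turn}.

Two features of \eqref{eq:formal} govern the whole proof. First, the right side is affine in $r$, and the sign of the coefficient of $r$ is opposite to that of $13D-1$, which tells whether $\int w^{-1}$ increases along the branch. Where $\int w^{-1}$ decreases, the worst case in $1\le r\le\frac73$ is $r=1$, with value $48D^2>0$. Where it increases, the worst case is $r=\frac73$, with value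
\[
48D^2-\tfrac43(1-D)(13D-1)=\tfrac43(7D-1)^2\ge0 .
\]
Second, this last value vanishes at $D=\frac17$. For $r=\frac73$ there is no room to spare near the start of the branch with $D=\frac17$, and every estimate used there must be exact in the limit of small amplitude.

\section{Reduction to a one-parameter family}\label{sec:reduction}

A further scaling removes both $d$ and $\lambda$ from the differential equation. For $c\in(-1,1)$ let
\[
Q(\eta)=\tfrac23\,(\eta^3-3\eta+2c).
\]
The values of $\eta^3-3\eta+2c$ at $-2,-1,1,2$ are $2c-2<0$, $2c+2>0$, $2c-2<0$, $2c+2>0$, so $Q$ has three simple roots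
\[
-2<\eta_1<-1<\eta_2<1<\eta_3<2,
\]
and $Q>0$ on $(\eta_1,\eta_2)$. The number $z_*(c):=-\eta_1(c)$ is the root of $z^3-3z=2c$ in $(1,2)$; it is continuous and increasing in $c$, with limits $1$ and $2$ at $c=-1$ and $c=1$. Let
\[
L(c)=\int_{\eta_1}^{\eta_2}Q^{-1/2}\,d\eta<\infty ,
\]
and let $\eta=\eta_c\colon[0,L(c)]\to[\eta_1,\eta_2]$ be the inverse of the increasing map $\eta\mapsto\int_{\eta_1}^\eta Q^{-1/2}$. Inside the interval $\eta'=\sqrt{Q(\eta)}$, hence $\eta''=\frac12Q'(\eta)$; both expressions extend continuously to the endpoints, so $\eta\in C^2([0,L])$ and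
\begin{equation}\label{eq:eta}
\eta''=\eta^2-1,\qquad \eta'^2=Q(\eta),\qquad \eta'(0)=\eta'(L)=0,\qquad \eta'>0\ \text{in }(0,L).
\end{equation}
We write $\langle\cdot\rangle$ for the mean over $[0,L]$, so that $\langle g(\eta)\rangle=\frac1L\int_{\eta_1}^{\eta_2}g\,Q^{-1/2}d\eta$. For $z>z_*(c)$ we have $z+\eta>0$ on $[0,L]$, and we put
\begin{equation}\label{eq:defs}
\begin{gathered}
J=\Big\langle\frac1{z+\eta}\Big\rangle,\qquad H=\Big\langle\frac1{(z+\eta)^2}\Big\rangle,\qquad \nu=\langle\eta\rangle,\qquad X=z+\nu,\\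
S=z^2-1,\qquad R=z^3-3z-2c,\qquad \mathcal A(c,z)=\frac{r+SH}{2zJ}.
\end{gathered}
\end{equation}
Here $S,R,X>0$: indeed $z>z_*>1$, the function $z^3-3z$ increases for $z>1$, and $X=\langle z+\eta\rangle$.

\begin{lemma}\label{lem:reduction}
Fix $d$, $a$, $r$ and let $z(c)=1/(2dL(c)^2)$. The solutions of \eqref{eq:scaled} correspond one-to-one to the numbers $c\in(-1,1)$ with $z(c)>z_*(c)$ and $\mathcal A(c,z(c))=a$.
\end{lemma}

\begin{proof}
Let $(w,\lambda)$ be a solution. The equation reads $dw''=(w-\frac12)^2-(\frac14-\lambda)$, and integration over $(0,1)$ gives $\frac14-\lambda=\int_0^1(w-\frac12)^2dx>0$, because $w$ is not constant. Define $\tilde L>0$ by $d^2\tilde L^4=\frac14-\lambda$, and $\eta$ on $[0,\tilde L]$ by $w(x)=\frac12+d\tilde L^2\eta(\tilde Lx)$. Then $\eta''=\eta^2-1$, so $\eta'^2=Q(\eta)$ for some real constant $c$, the values $\eta(0)<\eta(\tilde L)$ are roots of $Q$, and $Q>0$ between them. If one of them were a double root, it would equal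 $\pm1$ because $Q'=2\eta^2-2$; then $\eta$ would have the Cauchy data of an equilibrium, and uniqueness for the initial value problem would make $\eta$ constant. So both roots are simple, the cubic $Q$ has three distinct real roots, which means $|c|<1$, and the sign pattern of $Q$ gives $\eta(0)=\eta_1$, $\eta(\tilde L)=\eta_2$. Since $\eta'=\sqrt{Q(\eta)}$ inside (this is where $w'>0$ is used), separation of variables yields $\tilde L=L(c)$ and $\eta=\eta_c$. With $z=z(c)$,
\begin{equation}\label{eq:wz}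
w(x)=\frac{z+\eta_c(Lx)}{2z},\qquad\lambda=\frac{z^2-1}{4z^2}.
\end{equation}
Conversely, for every $c\in(-1,1)$ the pair \eqref{eq:wz} solves the differential equation and the boundary conditions, $w'>0$ inside, and the construction above returns the same $c$. For the pair \eqref{eq:wz}, $w>0$ holds if and only if $z>z_*(c)$, and then $z>1$, so $\lambda>0$ is automatic. Finally $\int_0^1w^{-1}dx=2zJ$ and $\lambda\int_0^1w^{-2}dx=SH$, so the constraint is $a=\mathcal A$.
\end{proof}

Averaging exact derivatives of expressions that vanish at both ends of $[0,L]$ gives the identities on which everything rests.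

\begin{lemma}\label{lem:means}
We have $\langle\eta^2\rangle=1$, so that $|\nu|<1$ and $\eta$ has variance $\sigma^2:=1-\nu^2>0$. Moreover $\langle\eta^3\rangle=\frac15(9\nu-4c)$, and for $z>z_*(c)$
\begin{equation}\label{eq:JH}
2RH=3SJ-X .
\end{equation}
\end{lemma}

\begin{proof}
From $\langle\eta''\rangle=0$ we get $\langle\eta^2\rangle=1$, and the variance $1-\nu^2$ is positive because $\eta$ is not constant. From $0=\langle(\eta\eta')'\rangle=\langle\eta'^2+\eta\eta''\rangle$ we get $\frac23(\langle\eta^3\rangle-3\nu+2c)+\langle\eta^3\rangle-\nu=0$. For \eqref{eq:JH} put $\psi=z+\eta$. Then $\eta''=\psi^2-2z\psi+S$ and $\eta'^2=\frac23(\psi^3-3z\psi^2+3S\psi-R)$, and the mean of $(\eta'/\psi)'=\eta''/\psi-\eta'^2/\psi^2$ is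
\[
0=(X-2z+SJ)-\tfrac23(X-3z+3SJ-RH)=\tfrac13X-SJ+\tfrac23RH .\qedhere
\]
\end{proof}

\section{The length and the mean as functions of the energy}\label{sec:period}

We need $L'(c)$ and $\nu'(c)$. One cannot differentiate $\int_{\eta_1}^{\eta_2}Q^{-1/2}d\eta$ under the integral sign, since $Q^{-3/2}$ is not integrable at the roots. The remedy is to move the path of integration away from the roots.

\subsection*{Contour integrals}
On $\mathbb C\setminus([\eta_1,\eta_2]\cup[\eta_3,\infty))$ the polynomial $Q$ has an analytic square root, the product of a root of $(\eta-\eta_1)(\eta-\eta_2)$ analytic off $[\eta_1,\eta_2]$ and a root of $\frac23(\eta-\eta_3)$ analytic off $[\eta_3,\infty)$. Its boundary values on the two sides of $(\eta_1,\eta_2)$ are real and opposite; we choose the sign that makes them positive on the lower side. Let $\Gamma$ be a counterclockwise simple loop in this domain around $[\eta_1,\eta_2]$, and let $g$ be analytic inside and on $\Gamma$. By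 Cauchy's theorem $\Gamma$ may be shrunk onto the cut; circles of radius $\epsilon$ about $\eta_1,\eta_2$ contribute $O(\epsilon^{1/2})$, and the two sides contribute equally. Hence
\begin{equation}\label{eq:contour}
\int_{\eta_1}^{\eta_2}g\,Q^{-1/2}d\eta=\frac12\oint_\Gamma g\,Q^{-1/2}d\eta .
\end{equation}
For $c$ near a given $c_0$ the loop $\Gamma$ can be kept fixed, and on $\Gamma$ we have $Q_c^{1/2}=Q_{c_0}^{1/2}\big(1+\frac43(c-c_0)/Q_{c_0}\big)^{1/2}$ with the principal root in the last factor. So the right side of \eqref{eq:contour} is analytic in $c$ and may be differentiated under the integral sign, with $\partial_cQ^{-1/2}=-\frac23Q^{-3/2}$. Put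
\[
I_j=\frac12\oint_\Gamma\eta^jQ^{-1/2}d\eta,\qquad K_j=\frac12\oint_\Gamma\eta^jQ^{-3/2}d\eta,
\]
so that $L=I_0$, $\nu=I_1/I_0$ and $I_j'=-\frac23K_j$.

The same device controls the end $c=-1$, where $\eta_1$ and $\eta_2$ merge. There $Q=-\frac23(\eta+1)^2(2-\eta)$, which has the square root $\pm i(\eta+1)\sqrt{\frac23(2-\eta)}$ on $\Gamma=\{|\eta+1|=1\}$. The product formula with $c_0=-1$ defines a square root of $Q_c$ on $\Gamma$ for complex $c$ near $-1$, and the corresponding integrals $\tilde I_0,\tilde I_1$ are analytic near $c=-1$. The residue theorem gives $\tilde I_0(-1)=\pm\pi/\sqrt2$ and $\tilde I_1(-1)=-\tilde I_0(-1)$; fix the sign so that $\tilde I_0(-1)>0$. For real $c$ slightly above $-1$ this root agrees on $\Gamma$ with the one chosen before up to a sign, and the sign is $+$ because $I_0>0$ and $\tilde I_0$ is close to $\pi/\sqrt2$. Therefore $L$ and $\nu$ extend analytically to $c=-1$, with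
\begin{equation}\label{eq:start}
L(-1)=\pi/\sqrt2,\qquad\nu(-1)=-1 .
\end{equation}

\begin{lemma}\label{lem:Lnu}
For $c\in(-1,1)$,
\begin{equation}\label{eq:Lnu}
\ell:=\frac{L'}{L}=\frac{c-\nu}{6(1-c^2)},\qquad \frac{I_1'}{L}=\frac{1-c\nu}{6(1-c^2)},\qquad \nu'=\frac{1-2c\nu+\nu^2}{6(1-c^2)}=\frac16+\frac{(c-\nu)^2}{6(1-c^2)} .
\end{equation}
Also $K_2=K_0$. With $\kappa=1+c\to0$,
\begin{equation}\label{eq:series}
c-\nu=\tfrac56\kappa-\tfrac{25}{864}\kappa^2+O(\kappa^3),\qquad 1+\nu=\tfrac16\kappa+\tfrac{25}{864}\kappa^2+O(\kappa^3).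
\end{equation}
Finally $\nu<c$ on $(-1,1)$, so $\ell>0$; both $L$ and $\nu$ are strictly increasing.
\end{lemma}

\begin{proof}
Since $Q'=2\eta^2-2$, we have $d(\eta^kQ^{-1/2})=\big(k\eta^{k-1}Q^{-1/2}-\eta^k(\eta^2-1)Q^{-3/2}\big)d\eta$. Integration over $\Gamma$ for $k=0,1,2$ gives $K_2=K_0$, $K_3=K_1+I_0$, $K_4=K_0+2I_1$. From $Q^{-1/2}=Q\cdot Q^{-3/2}$,
\[
I_0=\tfrac23(K_3-3K_1+2cK_0),\qquad I_1=\tfrac23(K_4-3K_2+2cK_1),
\]
that is, $I_0=4cK_0-4K_1$ and $I_1=4K_0-4cK_1$. Solving,
\[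
K_0=\frac{I_1-cI_0}{4(1-c^2)},\qquad K_1=\frac{cI_1-I_0}{4(1-c^2)} .
\]
Now $I_j'=-\frac23K_j$ gives the first two formulas in \eqref{eq:Lnu}, and $\nu'=I_1'/L-\nu\ell$ gives the third.

Let $\varphi=c-\nu$. It is analytic at $\kappa=0$ and vanishes there, and $\varphi'=\frac56-\frac{\varphi^2}{6\kappa(2-\kappa)}$ by \eqref{eq:Lnu}. Inserting $\varphi=f_1\kappa+f_2\kappa^2+\cdots$ gives $f_1+2f_2\kappa=\frac56-\frac{1}{12}f_1^2\kappa+O(\kappa^2)$, so $f_1=\frac56$ and $f_2=-\frac{25}{864}$; and $1+\nu=\kappa-\varphi$. Thus $\varphi>0$ for small $\kappa>0$. At a first zero of $\varphi$ we would have $\varphi'\le0$, whereas the equation gives $\varphi'=\frac56$.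
\end{proof}

The last step will be used repeatedly, so we name it the \emph{first-zero argument}: a differentiable function on an interval that is positive at or near the left end, and whose derivative is positive at each of its zeros, is positive throughout.

As $c\to-1$ the quantities $c-\nu$, $1-c^2$ and $1-\nu^2$ all vanish to first order, so formulas written in $c$ and $\nu$ degenerate exactly where the estimates must be sharp. We therefore replace $c$ by a ratio that has a finite nonzero limit: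
\begin{equation}\label{eq:Gdef}
G=\frac{2(c-\nu)}{1-\nu^2}>0,\qquad\beta=2-2G\nu .
\end{equation}
By \eqref{eq:series}, $G\to5$ as $c\to-1$. The formulas \eqref{eq:Lnu} take the form
\begin{equation}\label{eq:Gid}
2c=2\nu+G\sigma^2,\qquad \frac{I_1'}{L}=\ell\Big(\frac2G-\nu\Big),\qquad \nu'=\frac{\ell\beta}{G},\qquad \frac{G}{6\ell}=2-G(\nu+c).
\end{equation}
Indeed $\frac2G=\frac{1-\nu^2}{c-\nu}$, so $\frac2G-\nu=\frac{1-c\nu}{c-\nu}$ and $\frac2G-\nu-c=\frac{1-c^2}{c-\nu}$, and $\nu'=I_1'/L-\nu\ell$. Since $\nu'>0$, and since $c<1$ means $G\sigma^2<2(1-\nu)$,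
\begin{equation}\label{eq:G1}
\beta>0,\qquad G(1+\nu)<2 .
\end{equation}

\section{The derivative of $\mathcal A$ along the branch}\label{sec:derivative}

For fixed $d$ the product $zL^2$ is constant, so $dz/dc=-2\ell z$. For a function $F(c,z)$ on the region $z>z_*(c)$ we write
\[
\dot F=\partial_cF-2\ell z\,\partial_zF
\]
for its derivative along the branch. Differentiating $J$ produces $H$, which \eqref{eq:JH} expresses through $J$; differentiating \eqref{eq:JH} then gives $\dot H$. So $\dot{\mathcal A}$ involves no new integrals. The combinations that appear are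
\begin{equation}\label{eq:uY}
u=Gz+2-G\nu=GX+\beta>0,\qquad Y=z+G,\qquad\theta=3uJ-Y .
\end{equation}
They satisfy
\begin{equation}\label{eq:RS}
R=SY-Xu,\qquad S\theta=R\,(2uH-1),\qquad G\Big(\frac1{\ell}+3zS-3R\Big)=6u .
\end{equation}
For the first identity, $(z^2-1)(z+G)-(z+\nu)(Gz+2-G\nu)=z^3-3z-(2\nu+G\sigma^2)$. For the second, \eqref{eq:JH} gives $R(2uH-1)=3SuJ-(Xu+R)=S(3uJ-Y)$. For the third, $zS-R=2(z+c)$, and $G/\ell=12-6G(\nu+c)$ by \eqref{eq:Gid}.

\begin{lemma}\label{lem:derivative}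
For $c\in(-1,1)$ and $z>z_*(c)$,
\begin{equation}\label{eq:Jdot}
\dot J=2\ell J+\frac{2\ell\theta}{GR},\qquad (2zJ)^{\displaystyle\cdot}=2z\,\frac{2\ell\theta}{GR},
\end{equation}
and
\begin{equation}\label{eq:Adot}
\dot{\mathcal A}=\frac{\ell\,\Omega_r}{2zJ^2GR},\qquad \Omega_r=12SJ(uH-GJ)+2X(uH+GJ)-SJ-X-2r\theta .
\end{equation}
The factor $\ell/(2zJ^2GR)$ is positive.
\end{lemma}

Since $2zJ=\int_0^1w^{-1}dx$, the quantity $\theta$ has the sign of the derivative of $\int w^{-1}$ along the branch. It plays the role that $13D-1$ played in \eqref{eq:formal}.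

\begin{proof}
Let $Z=LJ$, given by \eqref{eq:contour} with $g=1/(z+\eta)$ and a loop $\Gamma$ that leaves the point $-z<\eta_1$ outside. Since $Q(-z)=-\frac23R$, division by $z+\eta$ gives $Q=-\frac23R+(z+\eta)P$ with $P=\frac23(\eta^2-z\eta+z^2-3)$, hence
\[
\frac1{(z+\eta)Q}=\frac3{2R}\Big(\frac PQ-\frac1{z+\eta}\Big).
\]
Using $K_2=K_0$,
\[
\partial_cZ=-\frac23\cdot\frac12\oint_\Gamma\frac{Q^{-3/2}}{z+\eta}\,d\eta=\frac1R\Big[Z-\tfrac23\big((z^2-2)K_0-zK_1\big)\Big].
\]
Now $\frac23K_0=-\ell L$ and $\frac23K_1=-\ell L(\frac2G-\nu)$ by \eqref{eq:Gid}, so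
\[
\partial_cJ=\frac1R\Big[J+\ell\Big(z^2-2-\frac{2z}G+\nu z\Big)\Big]-\ell J,\qquad\partial_zJ=-H .
\]
By \eqref{eq:JH}, $2zRH=3zSJ-z^2-\nu z$. Therefore, with the third identity in \eqref{eq:RS},
\[
\frac{GR}{\ell}\dot J=G\Big(\frac1\ell+3zS-R\Big)J-2G-2z=(6u+2GR)J-2Y=2GRJ+2\theta ,
\]
which is the first formula in \eqref{eq:Jdot}; the second follows from $\dot z=-2\ell z$.

Next, $\dot S=-4\ell z^2$, $\dot X=\nu'-2\ell z$ and $\dot R=-2-6\ell zS$. By \eqref{eq:Gid} and \eqref{eq:RS} these read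
\[
\dot S=-4\ell(S+1),\qquad G\dot X=\ell(2-2GX),\qquad G\dot R=-6\ell(GR+2u).
\]
Differentiating \eqref{eq:JH} gives $2R\dot H=3\dot SJ+3S\dot J-\dot X-2H\dot R$, so
\[
\frac{2GR}\ell\dot H=-12G(S+1)J+6GSJ+\frac{6S\theta}R-2+2GX+12GRH+24uH .
\]
Insert $S\theta/R=2uH-1$ and $12RH=18SJ-6X$:
\[
\frac{GR}\ell\dot H=6GSJ-6GJ+18uH-4-2GX .
\]
Together with $\frac{GR}\ell H\dot S=-2G(S+1)(3SJ-X)$ this gives
\[
\frac{GR}\ell(SH)^{\displaystyle\cdot}=-12GSJ+18SuH-4S+2GX .
\]
The quotient rule and \eqref{eq:Jdot} give $2zJ^2\dot{\mathcal A}=J\,(SH)^{\displaystyle\cdot}-(r+SH)\frac{2\ell\theta}{GR}$, hence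
\[
\frac{2zJ^2GR}{\ell}\dot{\mathcal A}=J\,(-12GSJ+18SuH-4S+2GX)-2SH\theta-2r\theta .
\]
Finally $2SH\theta=2RH(2uH-1)=(3SJ-X)(2uH-1)=6SuJH-3SJ-2XuH+X$, and collecting terms yields $\Omega_r$.
\end{proof}

\begin{proposition}\label{prop:main}
$\Omega_r>0$ for all $c\in(-1,1)$, $z>z_*(c)$ and $1\le r\le\frac73$.
\end{proposition}

\section{Proofs of the theorems}\label{sec:proofs}

In this section only the proof of Theorem~\ref{thm:main} uses Proposition~\ref{prop:main}. We first describe the two ends of the branch.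

\begin{lemma}\label{lem:ends}
Fix $d>0$ and $r>0$. If $D\ge1$, no $c\in(-1,1)$ satisfies $z(c)>z_*(c)$. If $D<1$, these $c$ form an interval $(-1,c_*)$ with $c_*<1$, and
\[
\lim_{c\to-1}\mathcal A(c,z(c))=A_0(D)/B,\qquad\lim_{c\to c_*}\mathcal A(c,z(c))=+\infty .
\]
\end{lemma}

\begin{proof}
Recall Fatou's lemma: for nonnegative measurable functions, the integral of the pointwise lower limit is at most the lower limit of the integrals. As $c\to1$ we have $\eta_1\to-2$, $\eta_2\to1$ and $Q\to\frac23(\eta-1)^2(\eta+2)$, so $\liminf L\ge\int_{-2}^1\big[\frac23(\eta-1)^2(\eta+2)\big]^{-1/2}d\eta=\infty$. With \eqref{eq:start} and Lemma~\ref{lem:Lnu}, $L$ increases strictly from $\pi/\sqrt2$ to $\infty$, so $z(c)$ decreases strictly from $1/(\pi^2d)=1/D$ to $0$. Hence $z-z_*$ decreases strictly from $\frac1D-1$ to $-2$. It is negative throughout if $D\ge1$, and if $D<1$ it has exactly one zero $c_*\in(-1,1)$.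

Let $D<1$ and $z_0=1/D$. As $c\to-1$ we have $\eta_1,\eta_2\to-1$, so $\eta\to-1$ uniformly, $J\to(z_0-1)^{-1}$, $H\to(z_0-1)^{-2}$, and
\[
\mathcal A\to\Big(r+\frac{z_0+1}{z_0-1}\Big)\frac{z_0-1}{2z_0}=\tfrac12\big[(1+r)-(r-1)D\big].
\]
As $c\to c_*$, Fatou's lemma bounds $\liminf LJ$ from below by $\int_{\eta_1}^{\eta_2}(\eta-\eta_1)^{-1}Q^{-1/2}d\eta$ taken at $c=c_*$, and this integral diverges like $\int(\eta-\eta_1)^{-3/2}d\eta$. Since $L\to L(c_*)<\infty$, we get $J\to\infty$. The Cauchy--Schwarz inequality gives $H\ge J^2$, so $\mathcal A\ge SJ/(2z)\to\infty$, because $S\to z_*(c_*)^2-1>0$.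
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $1\le r\le\frac73$. If $D\ge1$ there is no solution, by Lemmas~\ref{lem:reduction} and~\ref{lem:ends}. If $D<1$, then $\frac d{dc}\mathcal A(c,z(c))=\dot{\mathcal A}>0$ by \eqref{eq:Adot} and Proposition~\ref{prop:main}, so $\mathcal A$ maps $(-1,c_*)$ bijectively onto $(A_0(D)/B,\infty)$. By Lemma~\ref{lem:reduction} there is exactly one solution if $A>A_0(D)$ and none otherwise. For $C>B$, the inequality $A>A_0(D)$ is equivalent to $D>\frac{B+C-2A}{C-B}$; together with $0<D<1$ this is \eqref{eq:conj}.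
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Lemma~\ref{lem:ends} holds for every $r>0$. It gives nonexistence for $D\ge1$ and, by the intermediate value theorem, existence for $D<1$, $A>A_0(D)$.

Fix $D\in(0,1)$, put $X_0=\frac{1-D}D$, and let $c\to-1$. Then $\nu\to-1$, $G\to5$, $\beta\to12$, $z\to X_0+1$, and so
\[
X\to X_0,\quad J\to\frac1{X_0},\quad H\to\frac1{X_0^2},\quad S\to X_0(X_0+2),\quad u\to5X_0+12,\quad Y\to X_0+6 .
\]
Hence $\theta\to9+\frac{36}{X_0}-X_0=\frac{(12-X_0)(X_0+3)}{X_0}$, and by \eqref{eq:Adot}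
\[
\Omega_1\to\frac{144(X_0+2)}{X_0^2}+\Big(20+\frac{24}{X_0}\Big)-(2X_0+2)-2\Big(9+\frac{36}{X_0}-X_0\Big)=\frac{96(X_0+3)}{X_0^2}.
\]
Since $\Omega_r=\Omega_1-2(r-1)\theta$,
\begin{equation}\label{eq:limit}
\Omega_r\to\frac{2(X_0+3)}{X_0^2}\big[48-(r-1)X_0(12-X_0)\big].
\end{equation}
As $X_0(12-X_0)=(1-D)(13D-1)/D^2$, the bracket is $D^{-2}$ times the right side of \eqref{eq:formal}, and it is negative if and only if \eqref{eq:turn} holds. In that case $\dot{\mathcal A}<0$ near $c=-1$, so there is $c'\in(-1,c_*)$ with $0<\mathcal A(c',z(c'))<A_0(D)/B$. By Lemma~\ref{lem:ends}, every value strictly between these two numbers is attained both on $(-1,c')$ and on $(c',c_*)$, and Lemma~\ref{lem:reduction} gives at least two solutions.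

As $D$ runs over $(0,1)$, $X_0$ runs over $(0,\infty)$ and $X_0(12-X_0)$ over $(-\infty,36]$. So the bracket in \eqref{eq:limit} is negative for some $D$ if and only if $r<1$ or $36(r-1)>48$, the latter meaning $r>\frac73$. For such $r$ uniqueness fails for suitable $A$ and $d_2$, and for $1\le r\le\frac73$ it holds by Theorem~\ref{thm:main}.
\end{proof}

For $r=\frac73$ the limit \eqref{eq:limit} equals $\frac83(X_0+3)(X_0-6)^2/X_0^2$. The critical point for Proposition~\ref{prop:main} is therefore $\nu=-1$, $G=5$, $X=6$.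

\section{Bounds for $G$}\label{sec:G}

The function $G$ is a ratio of elliptic integrals, and we need elementary bounds for it that are exact at $\nu=-1$. Since $\nu'>0$, we may regard $c$ and $G$ as functions of $\nu$ on the range of $\nu$, an interval with left end $-1$; all statements below refer to values in this range. As a function of $\nu$, $G$ solves a first-order equation with polynomial coefficients, and polynomial barriers give the bounds. For $\nu\le0$ we write $n=-\nu\in[0,1)$.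

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(a)] For $\nu\le0$: $G_-<G<G_+$, where $G_-=\frac14(1+n)(7+3n)$ and $G_+=\frac12(1+n)(4+n)$. In particular $G>\frac74$ and $G>5n$.
\item[(b)] For $\nu\ge0$: $G>1$, $\frac74<G(1+\nu)<2$, and $z_*(c)>1.9$.
\end{enumerate}
Consequently $G>1$ and $G+5\nu>0$ for all $c\in(-1,1)$.
\end{lemma}

\begin{proof}
\emph{The equation.} From $2c=2\nu+G\sigma^2$ we get $1-2c\nu+\nu^2=\sigma^2(1-G\nu)$ and $1-c^2=\sigma^2(1-G\nu)-\frac14G^2\sigma^4$. By \eqref{eq:Lnu},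
\[
\frac{d(c-\nu)}{d\nu}=\frac1{\nu'}-1=5-\frac{3G^2\sigma^2}{2(1-G\nu)},
\]
while $c-\nu=\frac12G\sigma^2$ has derivative $\frac12\sigma^2G_\nu-G\nu$. Multiplying by $2(1-G\nu)$,
\begin{equation}\label{eq:Gode}
(1-\nu^2)(1-G\nu)\,G_\nu=10-8G\nu-3G^2+G^2\nu^2 ,
\end{equation}
and $1-G\nu>0$ by \eqref{eq:G1}. For a function $g(n)$ put
\[
\Phi[g]=(3-n^2)g^2-10-8ng-(1-n^2)(1+ng)\,g'(n).
\]
At a point where $G=g$, \eqref{eq:Gode} gives $(1-n^2)(1+nG)(g-G)_\nu=\Phi[g]$.

\emph{The start.} Let $\xi=1+\nu=1-n$. By \eqref{eq:series}, $c-\nu=\frac56\kappa(1-\frac5{144}\kappa+\cdots)$, $\xi=\frac16\kappa(1+\frac{25}{144}\kappa+\cdots)$ and $\kappa=6\xi+O(\xi^2)$, so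
\[
G=\frac{2(c-\nu)}{\xi(2-\xi)}=5\Big(1-\frac{30}{144}\kappa\Big)\Big(1+\frac\xi2\Big)+O(\xi^2)=5-\frac{15}4\xi+O(\xi^2).
\]
Since $G_-=5-4\xi+\frac34\xi^2$ and $G_+=5-\frac72\xi+\frac12\xi^2$, the inequalities in (a) hold for small $\xi>0$.

\emph{Lower bound in (a).} With $g=4G_-=7+10n+3n^2$, we have $16\,\Phi[G_-]=T_1-T_2-T_3$, where
\begin{align*}
T_1&=(3-n^2)g^2=147+420n+377n^2+40n^3-115n^4-60n^5-9n^6,\\
T_2&=160+32ng=160+224n+320n^2+96n^3,\\
T_3&=(1-n^2)(4+ng)(10+6n)=40+94n+102n^2-4n^3-124n^4-90n^5-18n^6 .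
\end{align*}
Thus
\begin{align*}
16\,\Phi[G_-]&=-53+102n-45n^2-52n^3+9n^4+30n^5+9n^6\\
&=(1-n)\big[-53+49n+4n^2-48n^3-39n^4-9n^5\big]<0,
\end{align*}
because $49n+4n^2<53$. So $(G-G_-)_\nu>0$ wherever $G=G_-$, and the first-zero argument gives $G>G_-$. Moreover $G_-\ge\frac74$ and $G_--5n=\frac14(7-3n)(1-n)>0$.

\emph{Upper bound in (a).} With $g=2G_+=4+5n+n^2$, we have $4\,\Phi[G_+]=T_1-T_2-T_3$, where now
\begin{align*}
T_1&=(3-n^2)g^2=48+120n+83n^2-10n^3-30n^4-10n^5-n^6,\\
T_2&=40+16ng=40+64n+80n^2+16n^3,\\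
T_3&=(1-n^2)(2+ng)(5+2n)=10+24n+23n^2-9n^3-31n^4-15n^5-2n^6 .
\end{align*}
Thus
\begin{align*}
4\,\Phi[G_+]&=-2+32n-20n^2-17n^3+n^4+5n^5+n^6\\
&=(1-n)\big[-2+30n+10n^2-7n^3-6n^4-n^5\big].
\end{align*}
For $n\in[\frac18,1)$ the bracket exceeds $-2+30n-14n\ge0$, so the first-zero argument gives $G<G_+$ there. At $n=0$ the bracket is negative, and for $n\le\frac18$ we use \eqref{eq:G1} instead: $(1-n)G<2\le2+n(\frac12-2n-\frac12n^2)=(1-n)G_+$.

\emph{Part (b).} If the range of $\nu$ contains a nonnegative number, it contains $0$, where $G>\frac74$ by (a) and so $c=\frac12G>\frac78$. Since $c$ increases with $\nu$, we have $z_*^3-3z_*=2c>1.75$ for $\nu\ge0$, while $1.9^3-3\cdot1.9<1.2$; hence $z_*>1.9$. Where $G=1$, the right side of \eqref{eq:Gode} is $(1-\nu)(7-\nu)>0$, so $G>1$ by the first-zero argument started at $\nu=0$. Where $G=k/(1+\nu)$, we have $(1-\nu^2)(1-G\nu)=(1-\nu)(1+\nu-k\nu)$, and \eqref{eq:Gode} gives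
\begin{align*}
&(1+\nu)^2(1-\nu^2)(1-G\nu)\Big(G-\frac k{1+\nu}\Big)_\nu\\
&\qquad=10(1+\nu)^2-8k\nu(1+\nu)-3k^2+k^2\nu^2+k(1-\nu)(1+\nu-k\nu)\\
&\qquad=(10-3k^2+k)+(20-8k-k^2)\nu+(10-9k+2k^2)\nu^2 .
\end{align*}
For $k=\frac74$ this is $\frac{41}{16}+\frac{47}{16}\nu+\frac38\nu^2>0$, so $G(1+\nu)>\frac74$. The upper bound is \eqref{eq:G1}.
\end{proof}

\section{Positivity of $\Omega_r$}\label{sec:positivity}

Fix $c\in(-1,1)$ and $z>z_*(c)$. As in Section~\ref{sec:small}, we use that $\Omega_r$ is affine in $r$: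
\[
\Omega_r=\Omega_1-2(r-1)\theta=\Omega_{7/3}+2\big(\tfrac73-r\big)\theta .
\]
If $\theta\le0$, then $r\ge1$ gives $\Omega_r\ge\Omega_1$; if $\theta>0$, then $r\le\frac73$ gives $\Omega_r\ge\Omega_{7/3}$. These are the only places where the hypothesis on $r$ enters. Proposition~\ref{prop:main} thus follows from Lemmas~\ref{lem:A}, \ref{lem:B} and~\ref{lem:C} below.

\subsection{Comparison with the constant profile}

If $\eta$ were constant, we would have $J=1/X$ and $H=1/X^2$. We measure the deviation by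
\[
J=\frac{1+\delta}X,\qquad H=\frac{1+h}{X^2};
\]
both $\delta$ and $h$ tend to $0$ at the start of a branch, so estimates based on them lose nothing at the critical point. Put $q=G-\nu$, $\rho=\sigma^2/X$, $s=S/X$. Substituting $z=X-\nu$ and $2c=2\nu+G\sigma^2$ in \eqref{eq:defs} and \eqref{eq:uY} gives
\begin{equation}\label{eq:inX}
\begin{gathered}
S=X^2-2\nu X-\sigma^2,\qquad s=X-2\nu-\rho>0,\qquad Y=X+q,\\
R=X^3-3\nu X^2-3\sigma^2X-\sigma^2q .
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:moments}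
We have $\delta\ge\sigma^2/X^2$ and $h\ge3\delta$. If $X>3$, then $\delta\le\dfrac{\sigma^2}{X(X-3)}$.
\end{lemma}

\begin{proof}
Let $\zeta=\eta-\nu$, so $\langle\zeta\rangle=0$, $\langle\zeta^2\rangle=\sigma^2$ and $X+\zeta=z+\eta>0$. By Lemma~\ref{lem:means} and \eqref{eq:Gid}, $\langle\eta^3\rangle=\nu-\frac25G\sigma^2$, so
\[
\langle\zeta^3\rangle=\langle\eta^3\rangle-3\nu+2\nu^3=-\tfrac25\sigma^2(G+5\nu)\le0
\]
by Lemma~\ref{lem:G}. Averaging the finite geometric expansion
\[
\frac1{X+\zeta}=\frac1X-\frac\zeta{X^2}+\frac{\zeta^2}{X^3}-\frac{\zeta^3}{X^4}+\frac{\zeta^4}{X^4(X+\zeta)}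
\]
gives the first bound. The covariance of $X+\zeta$ and $1/(X+\zeta)$ is $1-XJ=-\delta$, and its square is at most the product of the variances: $\delta^2\le\sigma^2(H-J^2)$. Hence $1+h\ge(1+\delta)^2+X^2\delta^2/\sigma^2\ge1+2\delta+\delta$, by the first bound. Finally $\frac1{X+\zeta}=\frac1X-\frac\zeta{X^2}+\frac{\zeta^2}{X^2(X+\zeta)}$ gives $\delta=\big\langle\frac{\zeta^2}{X(X+\zeta)}\big\rangle$, and $\zeta\ge\eta_1-\nu>-3$.
\end{proof}

\begin{lemma}\label{lem:lower}
For every $r$, $\Omega_r\ge\Omega_r^0+\Lambda_r\delta$, where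
\begin{align*}
\Omega_r^0&=2(r-1)(X-2G-\nu)+(14-6r)\frac\beta X-\frac{24\nu\beta}{X^2}+\rho-\frac{12\rho\beta}{X^2},\\
\Lambda_r&=s\Big(\frac{24G}X+\frac{48\beta}{X^2}-1\Big)+2G-6(r-1)\frac uX .
\end{align*}
\end{lemma}

\begin{proof}
Since $u=GX+\beta$, we have $uH-GJ=(\beta+uh-GX\delta)/X^2$, and $SJ=s(1+\delta)$. Substitution in \eqref{eq:Adot} gives
\[
\Omega_r=\Omega_r^0+\frac{12s}{X^2}\big[\beta\delta+(1+\delta)(uh-GX\delta)\big]+\frac{2uh}X+2G\delta-s\delta-\frac{6ru}X\delta,
\]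
where the terms free of $\delta$ and $h$ are
\[
\Omega_r^0=\frac{12s\beta}{X^2}+\frac{2u}X+2G-s-X-\frac{6ru}X+2r(X+q).
\]
Inserting $u/X=G+\beta/X$, $s=X-2\nu-\rho$ and $q=G-\nu$ turns this into the stated form. By Lemma~\ref{lem:moments}, $uh-GX\delta\ge(3u-GX)\delta=(2GX+3\beta)\delta\ge0$, so the square bracket is at least $(2GX+4\beta)\delta$; and $2uh/X\ge6u\delta/X$.
\end{proof}

\subsection{The case $\theta\le0$}

Here $X$ is large compared with $G$, and this makes $\Omega_1^0$ positive.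

\begin{lemma}\label{lem:A}
If $\theta\le0$, then $\Omega_1>0$.
\end{lemma}

\begin{proof}
From $3uJ\le Y$ and $J\ge1/X$ we get $3u\le XY$, that is, $X^2\ge(2G+\nu)X+3\beta$. Hence $X>2G+\nu$. By Lemma~\ref{lem:lower},
\[
\Omega_1\ge\frac{8\beta}{X^3}F(X)+\rho+\Lambda_1\delta,\qquad F(X)=X^2-3\nu X-\tfrac32\sigma^2,\qquad\Lambda_1=s\Big(\frac{24G}X+\frac{48\beta}{X^2}-1\Big)+2G .
\]
We have $F(X)>0$. If $\nu\le0$, then $X>2G_--n=\frac72+4n+\frac32n^2\ge\frac72$ and $F(X)\ge X^2-\frac32>0$. If $\nu>0$, then $X>2+\nu$ because $G>1$; the function $F$ increases on $[\frac32\nu,\infty)$, which contains $2+\nu$, and $F(2+\nu)=\frac12(5+\nu)(1-\nu)>0$.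

It remains to show $\rho+\Lambda_1\delta>0$. If $X\le24G$, then $\Lambda_1>0$. Let $X>24G>24$. It suffices to show $s\delta-\rho<\frac{24G}Xs\delta$. By $S<X^2+2X$ and the upper bound for $\delta$,
\[
s\delta-\rho=\frac{S\delta-\sigma^2}X\le\frac{\sigma^2}X\Big(\frac{X+2}{X-3}-1\Big)=\frac{5\sigma^2}{X(X-3)} .
\]
By $s>X-3$ and the lower bound for $\delta$, $\frac{24G}Xs\delta\ge24(X-3)\sigma^2/X^3$. The latter is larger, since $(X-3)/X>\frac78$ and so $24(X-3)^2>5X^2$.
\end{proof}

\subsection{The case $\theta>0$, $\nu\le0$}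

This case contains the critical point. At $r=\frac73$ the term $(14-6r)\beta/X$ disappears, and the term $\frac83(X-2G-\nu)$ is negative for $X<2G+\nu$; it has to be absorbed by $24n\beta/X^2$ and by $\Lambda_{7/3}\delta$.

\begin{lemma}\label{lem:B}
If $\theta>0$ and $\nu\le0$, then $\Omega_{7/3}>0$.
\end{lemma}

\begin{proof}
With $n=-\nu\in[0,1)$ we have $\beta=2+2nG$, $q=G+n$, $s=X+2n-\rho$.

\emph{Step 1: $X<6G$.} Suppose $X\ge6G$. Then $X>10$, so $\delta<\frac1{18}$ by Lemma~\ref{lem:moments}, and $\frac\beta X\le\frac{2+2G}{6G}<\frac23$. Hence $3uJ=3(G+\frac\beta X)(1+\delta)<\frac{19}6(G+\frac23)<7G\le Y$, contradicting $\theta>0$.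

\emph{Step 2: $\Lambda_{7/3}>0$.} By \eqref{eq:inX}, $R>0$ means
\begin{equation}\label{eq:rho}
\rho<\frac{X(X+3n)}{3X+q}.
\end{equation}
In particular $\rho<\frac13X+n$, so $s>\frac23X$. By Step 1, $24G/X>4$ and $\frac23X<4G$, so
\[
\Lambda_{7/3}=s\Big(\frac{24G}X+\frac{48\beta}{X^2}-1\Big)-6G-\frac{8\beta}X>16G+\frac{32\beta}X-\frac23X-6G-\frac{8\beta}X>6G .
\]
We may therefore insert $\delta\ge\sigma^2/X^2$ in Lemma~\ref{lem:lower}. Now
\begin{align*}
X^2\Omega^0_{7/3}&=\tfrac83\big[X^3-(2G-n)X^2\big]+24n\beta+\sigma^2\Big(X-\frac{12\beta}X\Big),\\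
\Lambda_{7/3}&=18G+\frac{40\beta}X-X+(\rho-2n)-\frac{24}X(\rho-2n)\Big(G+\frac{2\beta}X\Big),
\end{align*}
and so
\begin{equation}\label{eq:B}
X^2\Omega_{7/3}\ge\tfrac83\big[X^3-(2G-n)X^2\big]+24n\beta+\sigma^2(18G-2n+E),
\end{equation}
with $E=\rho+\frac1X\big[28\beta-24(\rho-2n)(G+\frac{2\beta}X)\big]$.

\emph{Step 3: $E\ge0$.} If $\rho\le2n$, every term is nonnegative. Let $\rho>2n$; we show
\begin{equation}\label{eq:E}
24(\rho-2n)\Big(G+\frac{2\beta}X\Big)\le28\beta .
\end{equation}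
Suppose first $GX\le2\beta$. By \eqref{eq:rho}, $\rho-2n<\frac{X^2-3nX-2nq}{3X+q}\le\frac{X^2}{3X+G}$, so \eqref{eq:E} follows from $24X(GX+2\beta)\le28\beta(3X+G)$, that is, from $36\beta X+28\beta G-24GX^2\ge0$. As $24GX^2\le48\beta X$, the left side is at least $4\beta(7G-3X)$. Finally $X\le2\beta/G=4/G+4n$, and $G>\frac74$, $G>5n$ give $3X\le\big(12\cdot\frac{16}{49}+\frac{12}5\big)G<7G$.

Suppose now $GX>2\beta$. Then the left side of \eqref{eq:E} is less than $48G\rho=48G\sigma^2/X<24G^2\sigma^2/\beta$. By \eqref{eq:G1}, $G(1-n)<2$, so $G^2\sigma^2<2G(1+n)=2G+2nG<4(1+nG)$. Hence $24G^2\sigma^2<96(1+nG)\le112(1+nG)^2=28\beta^2$.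

\emph{Step 4: a polynomial inequality.} Since $24n\beta+(1-n^2)(18G-2n)=46n+2n^3+G(18+30n^2)$, \eqref{eq:B} and Step 3 give $3X^2\Omega_{7/3}\ge\Pi(G)$, where
\[
\Pi(G)=8\big[X^3-(2G-n)X^2\big]+138n+6n^3+G(54+90n^2).
\]
For fixed $X$ and $n$ this is affine in $G$. If its slope is nonnegative, $\Pi(G)\ge\Pi(0)>0$. If its slope is negative, $\Pi(G)>\Pi(G_+)$ by Lemma~\ref{lem:G}. We have $2G_+-n=(2+n)^2$, and $X^3-kX^2\ge-\frac4{27}k^3$ for $X,k>0$ (the minimum is at $X=\frac23k$). Also $G_+(54+90n^2)=108+135n+207n^2+225n^3+45n^4$. Therefore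
\begin{align*}
27\,\Pi(G_+)&\ge27\big[108+273n+207n^2+231n^3+45n^4\big]-32(2+n)^6\\
&=868+1227n-2091n^2+1117n^3-705n^4-384n^5-32n^6\\
&=(1-n)\big[868+2095n+4n^2+1121n^3+416n^4+32n^5\big]>0 .\qedhere
\end{align*}
\end{proof}

The last bound vanishes at $n=1$, where $k=9$ and the minimizer is $X=6$: this is the critical point, and it is the reason why $G_+$ must take the exact value $5$ at $n=1$.

\subsection{The case $\theta>0$, $\nu\ge0$}

For $\nu>0$ the term $-24\nu\beta/X^2$ in $\Omega^0_r$ has the unfavorable sign, and we argue differently. The identities \eqref{eq:uY} and \eqref{eq:RS} express both $J$ and $H$ through $\theta$, so $\Omega_{7/3}$ is a quadratic polynomial in $\theta$ whose coefficients are rational in $z,\nu,G$. We show that all three coefficients are positive. (This cannot hold near the critical point, where $\Omega_{7/3}\to0$ while $\theta\to9$ and the leading coefficient has a positive limit.) The small parameter is $e=2-G(1+\nu)$, which lies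 in $(0,\frac14)$ by Lemma~\ref{lem:G}.

\begin{lemma}\label{lem:C}
If $\theta>0$ and $\nu\ge0$, then $\Omega_{7/3}>0$.
\end{lemma}

\begin{proof}
We have $J=\frac{Y+\theta}{3u}$ and $uH=\frac12(1+\frac{S\theta}R)$. The second relation turns \eqref{eq:Adot} into
\[
\Omega_r=5SJ+6SJ\frac{S\theta}R-12GSJ^2+X\frac{S\theta}R+2GXJ-2r\theta .
\]
Multiply by $3u^2$, insert the first relation and $Xu=SY-R$, and set $r=\frac73$:
\[
3u^2\Omega_{7/3}=5Su(Y+\theta)+\frac{6S^2u}R(Y+\theta)\theta-4GS(Y+\theta)^2+\frac{3Su}R(SY-R)\theta+2G(SY-R)(Y+\theta)-14u^2\theta .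
\]
Thus $3u^2\Omega_{7/3}=k_0+k_1\theta+k_2\theta^2$ with
\begin{gather*}
k_0=Y\,(5Su-2GSY-2GR),\qquad k_2=\frac{2S}R\,(3uS-2GR),\\
Rk_1=9S^2uY+RW-2GR^2,\qquad W=2Su-6GSY-14u^2 .
\end{gather*}

Let $y=z+1$; then $y>2.9$ by Lemma~\ref{lem:G}, and $1<G=\frac{2-e}{1+\nu}\le2-e$. We have $S=y(y-2)$, $Y=y+G-1$, $u=Gy+e$. Since $2c=2\nu+(2-e)(1-\nu)=2-(1-\nu)e$ and $z^3-3z-2=(z+1)^2(z-2)$,
\[
0<R=R_0+(1-\nu)e\le R_0+e,\qquad R_0=y^2(y-3).
\]

\emph{$k_0>0$ and $k_2>0$.} Replacing $R$ by $R_0+e$,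
\begin{align*}
k_0/Y&\ge Gy\big[y^2-2(G-1)(y-2)\big]+e\big[5y(y-2)-2G\big],\\
3uS-2GR&\ge Gy^3+e\big[3y(y-2)-2G\big].
\end{align*}
The first bracket exceeds $y^2-2y+4>0$ because $G-1<1$, and the others are positive because $y(y-2)>2.6$ and $2G<4$.

\emph{$k_1>0$.} Since $u-3GY=-2Gy+e-3G(G-1)<0$, we have $W<0$. So $9S^2uY+RW-2GR^2$ decreases as a function of $R>0$, and $Rk_1\ge f$, its value at $R_0+e$. To expand $f$ in $e$, write $9S^2Y=y^2V$ and $W=W_0+W_1e-14e^2$, where
\begin{align*}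
V&=9(y-2)^2(y+G-1)=9y^3+(9G-45)y^2+(72-36G)y+36(G-1),\\
W_0&=Gy\big[-4y^2+(14-20G)y+12(G-1)\big],\qquad W_1=2y^2-(4+28G)y .
\end{align*}
Then $f=f_0+f_1e+f_2e^2-14e^3$ with $f_0=Gy^3V+R_0W_0-2GR_0^2$, $f_1=y^2V+W_0+R_0(W_1-4G)$ and $f_2=W_1-14R_0-2G$. Using
\begin{align*}
R_0W_0&=Gy^3\big[-4y^3+(26-20G)y^2+(72G-54)y-36(G-1)\big],\\
2GR_0^2&=Gy^3\big[2y^3-12y^2+18y\big],\\
R_0(W_1-4G)&=y^2\big[2y^3-(10+28G)y^2+(12+80G)y+12G\big],
\end{align*}
we obtain
\begin{align*}
f_0&=Gy^4M(G),\qquad M(G)=3y^2-(7+11G)y+36G,\\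
f_1/y&=11y^4-(55+19G)y^3+(84+40G)y^2+(62G-36-20G^2)y+12G(G-1),\\
f_2/y&=-14y^2+44y-(4+28G)-2G/y .
\end{align*}
Two facts hold for all $G\in[1,2]$. First, $62G-36-20G^2\ge6$, as this function is concave with endpoint values $6$ and $8$. Second, $M(G)>0$ for all $y$, as its discriminant $(7+11G)^2-432G$ is convex in $G$ with endpoint values $-108$ and $-23$. Note also that $M$ is affine in $G$ with slope $36-11y$.

\emph{Case $2.9<y\le4$.} Here $M\ge4$: if $y\le\frac{36}{11}$, then $M(G)\ge M(1)=3(y-3)^2+9$; otherwise $M(G)\ge M(2)=3y^2-29y+72$, which decreases on $y\le4$ to the value $4$. So $f_0/y\ge4y^3$. Since $40-19y<0$ and $G\le2$,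
\[
f_1/y\ge y^2\big[11y^2-55y+84+G(40-19y)\big]\ge y^2(11y^2-93y+164)\ge-32y^2,
\]
the last bracket being decreasing on $y\le4$. Next $f_2/y\ge y(44-14y)-62\ge-110$, as $y(44-14y)$ decreases on $[2.9,4]$ to $-48$, and $14e^3/y<0.1$. With $e<\frac14$,
\[
f/y\ge y^2(4y-8)-\tfrac{110}{16}-0.1>8.41\cdot3.6-7>0 .
\]

\emph{Case $y\ge4$.} Now $f_0$ must supply a term of order $e$. Since $G+e\in[1,2]$, we have $M(G)=M(G+e)+e(11y-36)>e(11y-36)$. Adding $Gy^3(11y-36)$ to the two leading terms of $f_1/y$ gives $11(1+G)y^3(y-5)$, so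
\[
\frac f{ey}>11(1+G)y^3(y-5)+(84+40G)y^2+6y+e\,\frac{f_2}y-\frac{14e^2}y .
\]
Here $f_2/y\ge-14y^2-61$, so $ef_2/y\ge-3.5y^2-15.25$, and $14e^2/y<0.25$. Thus
\[
\frac f{ey}>y^2\big[11(1+G)\,y(y-5)+80.5+40G\big]+6y-15.5 .
\]
Since $y(y-5)+4=(y-1)(y-4)\ge0$, the bracket is at least $36.5-4G>0$, and $6y\ge24$. Hence $f>0$.

So $k_0,k_1,k_2>0$, and $\Omega_{7/3}>0$ because $\theta>0$.
\end{proof}

Lemmas~\ref{lem:A}, \ref{lem:B} and~\ref{lem:C} prove Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:main} and the conjecture.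

\begin{thebibliography}{9}
\bibitem{Yot} Shoji Yotsutani, \texttt{https://core.ac.uk/download/39174372.pdf}.
\end{thebibliography}
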